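# Splitting a Riesz element of a von Neumann algebra into an ideal part and a quasinilpotent part

## 1. The decomposition theorem and its companion

**Theorem 1.** Let $\mathcal A$ be a von Neumann algebra, let $\mathcal I$ be a proper norm-closed two-sided ideal of $\mathcal A$, and let $\pi:\mathcal A\to\mathcal A/\mathcal I$ be the quotient map. Let $T\in\mathcal A$ satisfy
$$r_{\mathcal I}(T):=\lim_{n\to\infty}\|\pi(T)^n\|^{1/n}=0 .$$
Then $T=S+Q$ with $S\in\mathcal I$ and $Q\in\mathcal A$ quasinilpotent. Given $\varepsilon>0$, one can take $\|S\|\le 4r(T)+\varepsilon$, where $r(T)$ is the spectral radius of $T$.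

Let us unpack this. From now on "ideal" means norm-closed two-sided ideal, and $r$ is the spectral radius.

**Definition (quasinilpotent).** An element $z$ of a unital $C^*$-algebra is quasinilpotent if $r(z)=0$, that is, if its spectrum is $\{0\}$. Nilpotent elements are quasinilpotent. The converse fails: on $\ell^2$ the weighted shift $We_n=\frac1n e_{n+1}$ has $\|W^k\|=\frac1{k!}$, so $r(W)=0$, while $W^ke_1\ne0$ for all $k$.

**Definition (Riesz element).** $T\in\mathcal A$ is Riesz relative to $\mathcal I$ if $\pi(T)$ is quasinilpotent in $\mathcal A/\mathcal I$, i.e. $r_{\mathcal I}(T)=0$. Let $\mathcal R$ be the set of these elements.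

For example, let $\mathcal A=\mathcal L(\ell^2\oplus\ell^2)$, let $\mathcal I=\mathcal K$ be the compact operators, and let
$$T=\begin{pmatrix}K_1&1\\K_2&K_3\end{pmatrix}\quad\text{with }K_1,K_2,K_3\text{ compact.}$$
Then $\pi(T)=\begin{pmatrix}0&1\\0&0\end{pmatrix}$ has square $0$, so $T$ is Riesz, although it is not compact and may have plenty of nonzero spectrum. A decomposition is visible: put $K_1,K_2,K_3$ into $S$ and the remaining $1$ into $Q$.

One inclusion is immediate. If $S\in\mathcal I$ and $Q$ is quasinilpotent, then $\|\pi(S+Q)^n\|=\|\pi(Q^n)\|\le\|Q^n\|$, so $S+Q\in\mathcal R$. (This is Proposition 4.13 in the statement of the problem.) The problem, taken from "Closed two-sided ideals in a von Neumann algebra", is the converse, which is stated there as open. Two special cases come with it: the West decomposition theorem, which is the case $\mathcal A=\mathcal L(\mathbb H)$, $\mathcal I=\mathcal K$; and, via Akemann and Pedersen, the fact that $T^n\in\mathcal I$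 for some $n$ implies $T=S+Q$ with $S\in\mathcal I$ and $Q$ nilpotent. Theorem 1 answers the question with yes, so that $\mathcal R=\mathcal I+\{\text{quasinilpotents of }\mathcal A\}$.

What is hard here? The hypothesis says that some $S_j\in\mathcal I$ makes $T^j-S_j$ small, a different $S_j$ for each $j$. The conclusion asks for a single $S$ such that all high powers of $T-S$ are small.

When $r_{\mathcal I}(T)>0$ there is a companion statement.

**Theorem 2.** Let $\mathcal A$ be any unital $C^*$-algebra, $\mathcal I$ a proper ideal, and $r_{\mathcal I}(T)>0$. Then there is $S\in\mathcal I$ with $r(T+S)=r_{\mathcal I}(T)$.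

Always $r(T+S)\ge r(\pi(T+S))=r_{\mathcal I}(T)$ for $S\in\mathcal I$. So for a von Neumann algebra and every $T\in\mathcal A$, the two theorems together give
$$\min_{S\in\mathcal I}r(T+S)=r_{\mathcal I}(T),$$
with the minimum attained. Theorem 2 is not used in the proof of Theorem 1, but it is the easier of the two, and the way its proof breaks down at $r_{\mathcal I}(T)=0$ shows what Theorem 1 needs.

**Textbook facts used freely.**

* $\|\pi(z)\|=\inf_{y\in\mathcal I}\|z-y\|$; $\pi$ is a $*$-homomorphism, preserves order, and $\pi(f(a))=f(\pi(a))$ for $a=a^*$ and $f$ continuous on $\sigma(a)$.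
* $r(z)=\lim_j\|z^j\|^{1/j}=\inf_j\|z^j\|^{1/j}$. So $\|z^J\|<\gamma^J$ for one $J$ gives $r(z)<\gamma$, and $r(z)<\gamma$ gives $\|z^j\|<\gamma^j$ for all large $j$. Also $r(gzg^{-1})=r(z)$.
* If $q\neq0$ is a projection of a von Neumann algebra $\mathcal A$, the corner $q\mathcal Aq$ is a von Neumann algebra with unit $q$. The spectral radius of $z\in q\mathcal Aq$ is the same in $q\mathcal Aq$ and in $\mathcal A$.

## 2. Normal elements, block sums, and the constant in the norm bound

**Zero ideal.** If $\mathcal I=0$, then $T$ itself is quasinilpotent; take $S=0$.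

**Normal elements.** If $T$ is normal, so is $\pi(T)$, hence $\|\pi(T)\|=r(\pi(T))=0$ and $T\in\mathcal I$. Take $S=T$, $Q=0$. In particular commutative algebras are settled.

**Block sums of matrices.** Let $\mathcal A$ be the algebra of bounded sequences $z=(z_n)$ with $z_n\in M_{k_n}(\mathbb C)$, and let $\mathcal I$ consist of the sequences with $\|z_n\|\to0$. Here $\|\pi(z)\|=\limsup_n\|z_n\|$: deleting the first $m$ entries shows "$\le$", and $\|z-y\|\ge\limsup\|z_n-y_n\|=\limsup\|z_n\|$ for $y\in\mathcal I$ shows "$\ge$". Let $T=(T_n)$ be Riesz. In a Schur basis of each block write $T_n=D_n+N_n$ with $D_n$ diagonal and $N_n$ strictly upper triangular. Then $\|D_n\|=r(T_n)\le\|T_n^j\|^{1/j}$, so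
$$\limsup_n\|D_n\|\le\|\pi(T)^j\|^{1/j}\quad\text{for each }j,$$
and therefore $\|D_n\|\to0$. So $S=(D_n)\in\mathcal I$. Is $Q=(N_n)$ quasinilpotent? Each $N_n$ is nilpotent, but that alone is not enough. We use $\pi(Q)=\pi(T)$: given $\delta>0$ choose $j$ with $\|\pi(Q)^j\|<\delta^j$, then $n_0$ with $\|N_n^j\|<\delta^j$ for $n\ge n_0$. The part of $Q$ in the blocks $n\ge n_0$ has spectral radius at most $\delta$, and the finitely many other blocks are nilpotent. Hence $r(Q)\le\delta$ for every $\delta>0$.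

This example contains the plan of the general proof: make finite pieces nilpotent, and let the hypothesis on $\pi(T)$ control the tail. Here the pieces are cut out by central projections of $\mathcal I$, which commute with everything. In general no such projections exist.

**The constant.** Let $\mathcal A=M_n\oplus\mathbb C$, $\mathcal I=M_n\oplus0$, $T=(1,0)$. If $S=(S_1,0)$ and $T-S=(1-S_1,0)$ is quasinilpotent, then $1-S_1$ is nilpotent, hence not invertible, so $\|S\|\ge1=r(T)$. So the best constant in place of $4$ in Theorem 1 lies in $[1,4]$.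

## 3. Block triangular form, and two ways of not getting it

The central projections of the block-sum example will be replaced by an increasing chain of projections that are invariant for $Q$. The next lemma says what such a chain is good for.

**Lemma 3.** Let $\mathcal A$ be a unital $C^*$-algebra, $0=p_0\le p_1\le p_2\le\cdots$ projections in $\mathcal A$, $q_k=1-p_k$, $e_k=p_k-p_{k-1}$. Let $Q\in\mathcal A$ be such that $q_kQp_k=0$ for all $k$ and $e_kQe_k$ is nilpotent for all $k\ge1$. Then for all $k,j\ge 1$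
$$r(Q)\le r(q_kQq_k)\le\|(q_kQq_k)^j\|^{1/j}.$$

*Proof.* **Step 1: $p_kQp_k$ is nilpotent.** For $i>j$ we have $e_i=e_iq_j$ and $e_j=p_je_j$, so $e_iQe_j=e_i(q_jQp_j)e_j=0$. Hence $p_kQp_k=N+U$, where $N=\sum_{i\le k}e_iQe_i$ is block diagonal and $U=\sum_{i<j\le k}e_iQe_j$ is strictly block upper triangular. As a finite orthogonal sum of nilpotents, $N$ is nilpotent; say $N^n=0$. Expand $(N+U)^{kn}$ into words of length $kn$ in $N$ and $U$. A word with at least $k$ factors $U$ vanishes, since each $U$ lowers the block index strictly and $N$ preserves it. A word with at most $k-1$ factors $U$ has at least $kn-k+1$ factors $N$, distributed over at most $k$ runs. As $k(n-1)<kn-k+1$, some run has length at least $n$, so the word contains $N^n=0$. Thus $(p_kQp_k)^{kn}=0$.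

**Step 2: the spectrum of $Q$ away from $0$ comes from the corner of $q_k$.** Put $A=p_kQp_k$, $B=q_kQq_k$, $C=p_kQq_k$, so $Q=A+C+B$ because $q_kQp_k=0$. If $p_k=0$ or $q_k=0$ the claim is clear (in the second case $Q=A$ is nilpotent). Otherwise let $\lambda\ne0$ lie outside the spectrum of $B$ in $q_k\mathcal Aq_k$. As $A$ is nilpotent, $\lambda p_k-A$ is invertible in $p_k\mathcal Ap_k$. With inverses in the corners, put
$$Z=(\lambda p_k-A)^{-1}+(\lambda q_k-B)^{-1}+(\lambda p_k-A)^{-1}C(\lambda q_k-B)^{-1}.$$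
Since $\lambda-Q=(\lambda p_k-A)-C+(\lambda q_k-B)$, we get
$$(\lambda-Q)Z=p_k+C(\lambda q_k-B)^{-1}-C(\lambda q_k-B)^{-1}+q_k=1,$$
and likewise $Z(\lambda-Q)=p_k-(\lambda p_k-A)^{-1}C+(\lambda p_k-A)^{-1}C+q_k=1$. So $\sigma(Q)\setminus\{0\}\subset\sigma(B)$ and $r(Q)\le r(B)\le\|B^j\|^{1/j}$. $\square$

So we want projections $p_k\in\mathcal I$ such that, after a perturbation of $T$ by an element of $\mathcal I$, they are invariant, the diagonal blocks are nilpotent, and $\|(q_kQq_k)^j\|$ is close to $\|\pi(T)^j\|$ for large $k$. How does one find them?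

**Spectral idempotents may not exist.** The first thing to try is the holomorphic functional calculus: draw a small circle around $0$ and take the spectral idempotent of the part of $\sigma(T)$ outside. This needs circles that miss $\sigma(T)$. Let $\mathcal A=\ell^\infty\oplus\mathbb C$, $\mathcal I=\ell^\infty\oplus0$ and $T=(x,0)$, where $x$ enumerates a dense sequence in $[0,1]$. Then $T\in\mathcal I$ is Riesz and $\sigma(T)=[0,1]$ is connected, so every small circle around $0$ meets it, and the calculus produces only the idempotents $0$ and $1$. (The theorem is trivial for this $T$, but the method has nothing to start from.)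

**Projections not adapted to $T$ are not almost invariant.** The second thing to try is to take any projection $p\in\mathcal I$ that is large enough to make $\|T^j(1-p)\|$ close to $\|\pi(T^j)\|$, and to delete $(1-p)Tp\in\mathcal I$ from $T$. To repeat this infinitely often, the deleted pieces must be summable in norm. Let $\mathcal A=\mathcal L(\ell^2)$, $\mathcal I=\mathcal K$, with $Te_n=e_{n+1}$ for $n$ odd and $Te_n=0$ for $n$ even. For $p$ the projection onto the span of $e_1,\dots,e_{2m-1}$, the piece $(1-p)Tp$ maps $e_{2m-1}$ to $e_{2m}$ and has norm $1$ for every $m$, although $T^2=0$.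

What we shall be able to prove is that suitable projections satisfy $\|(1-p)Tp\|\le2\eta$ for any prescribed $\eta>r(T)$ (Lemma 12). That makes the deleted pieces summable once the spectral radius can be driven to $0$ by summable perturbations from $\mathcal I$ (Lemma 11). The next two sections build the tool for such perturbations.

## 4. Finite spectrum, quasicentral elements, approximate units

**Lemma 4.** In a von Neumann algebra, the self-adjoint elements with finite spectrum are norm dense in the self-adjoint elements.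

*Proof.* For $b=b^*$ approximate the function $s\mapsto s$ uniformly on $\sigma(b)$ by real Borel step functions and apply the Borel functional calculus, which stays inside a von Neumann algebra. $\square$

This is the only property of von Neumann algebras, beyond those of unital $C^*$-algebras, that the proof uses; it is applied in $\mathcal A$ and in its corners.

**Lemma 5** (Arveson; Akemann–Pedersen)**.** Let $\mathcal I$ be an ideal of a unital $C^*$-algebra $\mathcal A$, let $G\subset\mathcal A$ and $F\subset\mathcal I$ be finite, and let $\tau>0$. There is $u\in\mathcal I$, $0\le u\le1$, with $\|[u,z]\|\le\tau$ for $z\in G$ and $\|(1-u)y\|\le\tau$ for $y\in F$.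

For example, take $\mathcal A=\mathcal L(\ell^2)$, $\mathcal I=\mathcal K$ and the shift $Ve_n=e_{n+1}$. The projection onto the first $n$ basis vectors has a commutator of norm $1$ with $V$. But $u=\mathrm{diag}(1,\dots,1,1-\frac1m,1-\frac2m,\dots,\frac1m,0,0,\dots)$ satisfies $[u,V]e_n=(u_{n+1}-u_n)e_{n+1}$, so $\|[u,V]\|=\frac1m$. A slow descent from $1$ to $0$ almost commutes.

*Proof.* Let $(u_\lambda)$ be an increasing approximate unit of $\mathcal I$ with $0\le u_\lambda\le1$. Fix $\lambda_0$ with $\|y^*(1-u_{\lambda_0})y\|\le\tau^2$ for $y\in F$. Let $w$ be a convex combination of elements $u_\lambda$ with $\lambda\ge\lambda_0$. Then $u_{\lambda_0}\le w\le1$, so $(1-w)^2\le1-w\le1-u_{\lambda_0}$ and $\|(1-w)y\|^2=\|y^*(1-w)^2y\|\le\tau^2$ for $y\in F$.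

It remains to choose $w$ almost commuting with $G$. In the bidual $\mathcal A^{**}$ the increasing net $u_\lambda$ converges $\sigma$-weakly to some $e$. For $y\in\mathcal I$, $u_\lambda y\to y$ and $yu_\lambda\to y$ in norm give $ey=y=ye$. For $z\in\mathcal A$ we have $zu_\lambda,\,u_\lambda z\in\mathcal I$, so $ezu_\lambda=zu_\lambda$ and $u_\lambda ze=u_\lambda z$; in the limit $eze=ze$ and $eze=ez$. Hence $e$ commutes with $z$, and $[u_\lambda,z]\to[e,z]=0$ weakly in $\mathcal A$. So $([u_\lambda,z])_{z\in G}\to0$ weakly in $\mathcal A^G$, and $0$ lies in the weak closure of the convex hull of these tuples with $\lambda\ge\lambda_0$. By Hahn–Banach it lies in the norm closure. Since $w\mapsto([w,z])_{z\in G}$ is linear, some convex combination $w$ as above has $\|[w,z]\|\le\tau$ for all $z\in G$. Take $u=w$. $\square$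

**Lemma 6.** For finitely many $z\in\mathcal A$ and $\delta>0$ there is $v\in\mathcal I$, $0\le v\le1$, with $\|z(1-v)\|\le\|\pi(z)\|+\delta$ for each of these $z$.

*Proof.* Choose $y_z\in\mathcal I$ with $\|z-y_z\|\le\|\pi(z)\|+\delta/2$, and then $v$ in an approximate unit of $\mathcal I$ with $\|y_z(1-v)\|\le\delta/2$ for all these $z$. Then $\|z(1-v)\|\le\|z-y_z\|+\|y_z(1-v)\|\le\|\pi(z)\|+\delta$. $\square$

## 5. Gluing a path of elements along a quasicentral element

Suppose a path $X(t)$ leads from $X(0)=T$ to an element $X(1)$ with a small $J$-th power, and suppose that modulo $\mathcal I$ the $J$-th power stays small along the whole path. We want one element $R$ that equals $T$ modulo $\mathcal I$ and has a small $J$-th power in $\mathcal A$. The idea is to set "$R=X(u)$" with $u\in\mathcal I$ as in Lemma 5. Modulo $\mathcal I$ we have $u=0$ and see $X(0)$. Where $u=1$ we see $X(1)$. Where $u<1$ we are so far out that norms look like norms in the quotient.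

In $\mathcal A=\ell^\infty$, $\mathcal I=c_0$ this is literal. Put $R_n=X(u_n)_n$ with $u_n=1$ for $n\le n_0$ and $u_n=0$ afterwards; if $|X(1)_n^J|<\gamma$ for $n\le n_0$ and $|X(0)_n^J|<\gamma$ for $n>n_0$, then $|R_n^J|<\gamma$ for all $n$, and the intermediate $t$ are not needed. Without commutativity $u$ must descend slowly, and every $X(t)$ occurs.

**Lemma 7.** Let $\mathcal A$ be a unital $C^*$-algebra, $\mathcal I$ a proper ideal, $X:[0,1]\to\mathcal A$ norm continuous, $\varepsilon,\gamma>0$, and $1\le J\le J_0$ integers, with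

(i) $\|X(1)^J\|<\gamma$; (ii) $\|\pi(X(t))^J\|<\gamma$ for all $t\in[0,1]$.

Then there is $R\in\mathcal A$ with

(a) $R-X(0)\in\mathcal I$;
(b) $\|R-X(0)\|\le\max_t\|X(t)-X(0)\|+\varepsilon$;
(c) $\|R^j\|\le\max_t\|X(t)^j\|+\varepsilon$ for $1\le j\le J_0$;
(d) $\|R^J\|<\gamma$.

*Proof.* **Step 1: fix the constants.** We choose, in this order, $\delta$ (mesh of the path), $K$ (number of pieces), $v$, $\delta_1$ (size of commutators), $u$. By (i), (ii), continuity and compactness there is $\gamma'<\gamma$ with $\|X(1)^J\|\le\gamma'$ and $\|\pi(X(t))^J\|\le\gamma'$ for all $t$. Let $M=\max(1,\max_t\|X(t)\|)$. Fix $\delta>0$ with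
$$2(J_0-1)M^{J_0-1}\delta\le\tfrac\varepsilon2,\qquad \delta+2(J-1)M^{J-1}\delta<\tfrac{\gamma-\gamma'}2.\tag{1}$$
Choose $K\ge2$ with $\|X(t)-X(t')\|\le\delta$ for $|t-t'|\le\frac1K$ and put $X_k=X(k/K)$, $0\le k\le K$. Apply Lemma 6 to the $X_k^J$ to get $v\in\mathcal I$, $0\le v\le1$, with
$$\|(1-v)X_k^J(1-v)\|\le\gamma'+\delta\qquad(0\le k\le K-1).\tag{2}$$
Finally let $c_K=(K+1)(K+2)$ and choose $\delta_1>0$ with
$$(K+1)\delta_1\le\varepsilon,\quad (J_0-1)M^{J_0-1}c_K\delta_1\le\tfrac\varepsilon2,\quad 2(K+1)M^J\delta_1+(J-1)M^{J-1}c_K\delta_1<\tfrac{\gamma-\gamma'}2.\tag{3}$$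

**Step 2: a partition of unity in one element $u$.** Let $f_k\in C[0,1]$ be the square root of the piecewise linear hat function at $k/K$ with mesh $1/K$. Then $\sum_kf_k^2=1$; $f_kf_l=0$ if $|k-l|\ge2$; $f_0(0)=1$ and $f_k(0)=0$ for $k\ge1$; $f_k(1)=0$ for $k\le K-1$. We claim that there is $u\in\mathcal I$, $0\le u\le1$, such that $g_k:=f_k(u)$ satisfy
$$\|[g_k,X_l]\|\le\delta_1\ \text{ for all }k,l,\qquad \|g_kv\|\le\delta_1\ \text{ for }k\le K-1.\tag{4}$$
Choose polynomials $h_k$ with $\|f_k-h_k\|_\infty\le\delta_1/(4M)$ on $[0,1]$ and, for $k\le K-1$, also $h_k(1)=0$. (Approximate $f_k$ within half that error and subtract the value at $1$; recall $f_k(1)=0$.) If $h_k(s)=\sum_nc_ns^n$, then $\|[h_k(u),X_l]\|\le\sum_nn|c_n|\,\|[u,X_l]\|$, hence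
$$\|[g_k,X_l]\|\le2M\cdot\tfrac{\delta_1}{4M}+\sum_nn|c_n|\,\|[u,X_l]\|=\tfrac{\delta_1}2+\sum_nn|c_n|\,\|[u,X_l]\|.$$
For $k\le K-1$ write $h_k(s)=\tilde h_k(s)(1-s)$; then $\|g_kv\|\le\frac{\delta_1}4+\|\tilde h_k\|_\infty\|(1-u)v\|$. So Lemma 5 with $G=\{X_0,\dots,X_K\}$, $F=\{v\}$ and $\tau$ small enough gives the required $u$.

Since $\pi(g_k)=f_k(\pi(u))=f_k(0)1$, we have $g_k\in\mathcal I$ for $k\ge1$ and $g_0\in1+\mathcal I$. The $g_k$ are self-adjoint, commute with each other, $\sum_kg_k^2=1$, and $g_kg_l=0$ for $|k-l|\ge2$.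

**Step 3: a norm estimate without counting terms.** For fixed $m$ and any $Y_k\in\mathcal A$,
$$\Big\|\sum_kg_{k+m}Y_kg_k\Big\|\le\max_k\|Y_k\|,\tag{5}$$
the sum being over $k$ with $0\le k,\,k+m\le K$. Indeed, the sum is the product of the row $(g_{k+m})_k$, the diagonal matrix of the $Y_k$ and the column $(g_k)_k$; the row and the column have norm at most $1$, because $\sum g_{k+m}^2\le1$ and $\sum g_k^2\le1$.

Define $R=\sum_kg_kX_kg_k$. By (5), $\|R\|\le M$.

**Step 4: (a) and (b).** Using $\sum_kg_k^2=1$,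
$$R-X_0=\sum_{k\ge1}g_k(X_k-X_0)g_k+\sum_kg_k[X_0,g_k].$$
The first sum is in $\mathcal I$ because $g_k\in\mathcal I$ for $k\ge1$; the second because $g_k\in\mathbb C1+\mathcal I$ makes each commutator lie in $\mathcal I$. By (5), (4) and (3) the norm is at most $\max_t\|X(t)-X(0)\|+(K+1)\delta_1\le\max_t\|X(t)-X(0)\|+\varepsilon$.

**Step 5: powers of $R$ are glued powers.** Let $\Delta_j=\|R^j-\sum_kg_kX_k^jg_k\|$; so $\Delta_1=0$. We want a recursion. We have
$$Rg_k=\sum_lg_lX_kg_lg_k+\sum_lg_l(X_l-X_k)g_lg_k,$$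
and $\sum_lg_lX_kg_l=X_k+\sum_lg_l[X_k,g_l]$, and $X_kg_k=g_kX_k+[X_k,g_k]$. Therefore
$$Rg_k=g_kX_k+[X_k,g_k]+\sum_lg_l[X_k,g_l]g_k+\sum_{m=\pm1}g_{k+m}(X_{k+m}-X_k)g_{k+m}g_k,$$
where the last sum has only $l=k\pm1$ (with $0\le l\le K$), since $g_lg_k=0$ for $|l-k|\ge2$ and the term $l=k$ vanishes. Multiply on the right by $X_k^jg_k$ and sum over $k$:
$$R\sum_kg_kX_k^jg_k-\sum_kg_kX_k^{j+1}g_k=\sum_k\Big([X_k,g_k]+\sum_lg_l[X_k,g_l]g_k\Big)X_k^jg_k+\sum_{m=\pm1}\sum_kg_{k+m}(X_{k+m}-X_k)g_{k+m}g_kX_k^jg_k.$$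
The first sum on the right has $(K+1)(1+K+1)=c_K$ terms, each of norm at most $\delta_1M^j$. In the second, for each $m$ apply (5) with $Y_k=(X_{k+m}-X_k)g_{k+m}g_kX_k^j$, of norm at most $\delta M^j$. The number of pieces $K$ does not enter here, which is why $\delta$ could be chosen before $K$. Hence
$$\Delta_{j+1}\le\|R\|\Delta_j+M^j(2\delta+c_K\delta_1)\le M\Delta_j+M^j(2\delta+c_K\delta_1),$$
and by induction
$$\Delta_j\le(j-1)M^{j-1}(2\delta+c_K\delta_1).\tag{6}$$

**Step 6: (c).** For $j\le J_0$, (5) and (6) give $\|R^j\|\le\max_k\|X_k^j\|+\Delta_j$, and $\Delta_j\le\frac\varepsilon2+\frac\varepsilon2$ by (1) and (3).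

**Step 7: (d).** For $k\le K-1$ we replace $g_kX_k^Jg_k$ by $g_k(1-v)X_k^J(1-v)g_k$. The difference is $g_kvX_k^Jg_k+g_k(1-v)X_k^Jvg_k$, of norm at most $2M^J\delta_1$, because $\|vg_k\|=\|g_kv\|\le\delta_1$. The modified sum, with middle factors bounded by (2) for $k<K$ and by $\|X_K^J\|=\|X(1)^J\|\le\gamma'$ for $k=K$, has norm at most $\gamma'+\delta$ by (5). So
$$\|R^J\|\le\gamma'+\delta+2KM^J\delta_1+(J-1)M^{J-1}(2\delta+c_K\delta_1)<\gamma'+\tfrac{\gamma-\gamma'}2+\tfrac{\gamma-\gamma'}2=\gamma$$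
by (6), (1) and (3). $\square$

## 6. The case of positive essential spectral radius, and why its iteration stops at zero

*Proof of Theorem 2.* Put $\rho=r_{\mathcal I}(T)>0$. The path to glue along is the simplest one: shrink the element by a scalar factor.

**Step 1: choices.** Let $\eta_m>0$ $(m\ge1)$ decrease to $0$ with $\sum\eta_m<\infty$. Put $R_0=T$, $\kappa_0=\rho/(\rho+r(T))$ and $\kappa_m=\rho/(\rho+\eta_m)$ for $m\ge1$. We construct $R_m\in T+\mathcal I$ and $J_m\in\mathbb N$ $(m\ge1)$ with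
$$\|R_m^{J_m}\|<(\rho+\eta_m)^{J_m},\quad\text{so that } r(R_m)<\rho+\eta_m.$$

**Step 2: from $R_m$ to $R_{m+1}$.** We have $\kappa_mr(R_m)<\rho+\eta_{m+1}$: for $m\ge1$ the left side is less than $\rho$, and $\kappa_0r(T)=\rho\,\frac{r(T)}{\rho+r(T)}<\rho$. Also $r(\pi(R_m))=\rho<\rho+\eta_{m+1}$. So there is $J_{m+1}$ such that $\|(\kappa_mR_m)^{J_{m+1}}\|$ and $\|\pi(R_m)^{J_{m+1}}\|$ are both less than $(\rho+\eta_{m+1})^{J_{m+1}}$. Choose $0<\varepsilon_m\le2^{-m-1}$ with
$$\varepsilon_m\le2^{-m-1}\big[(\rho+2\eta_i)^{J_i}-(\rho+\eta_i)^{J_i}\big]\qquad(1\le i\le m).$$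
Apply Lemma 7 to $X(t)=(1-t+t\kappa_m)R_m$ with $J=J_{m+1}$, $J_0=\max_{1\le i\le m+1}J_i$, $\gamma=(\rho+\eta_{m+1})^{J_{m+1}}$, $\varepsilon=\varepsilon_m$. Hypothesis (i) holds by the choice of $J_{m+1}$, and (ii) because $\|\pi(X(t))^J\|\le\|\pi(R_m)^J\|$. Since $\|X(t)^j\|\le\|R_m^j\|$ for all $j$, the result $R_{m+1}\in R_m+\mathcal I$ satisfies

* $\|R_{m+1}-R_m\|\le(1-\kappa_m)\|R_m\|+\varepsilon_m$;
* $\|R_{m+1}\|\le\|R_m\|+\varepsilon_m$;
* $\|R_{m+1}^{J_i}\|\le\|R_m^{J_i}\|+\varepsilon_m$ for $1\le i\le m$;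
* $\|R_{m+1}^{J_{m+1}}\|<(\rho+\eta_{m+1})^{J_{m+1}}$.

**Step 3: the limit.** The sequence $(R_m)$ is bounded by the second item. As $1-\kappa_m\le\eta_m/\rho$ for $m\ge1$, the first item shows that it converges in norm to some $Q\in T+\mathcal I$. By the third and fourth items, for each $i$,
$$\|Q^{J_i}\|\le(\rho+\eta_i)^{J_i}+\sum_{m\ge i}\varepsilon_m\le(\rho+2\eta_i)^{J_i}.$$
So $r(Q)\le\rho+2\eta_i$ for all $i$, that is, $r(Q)\le\rho$; and $r(Q)\ge r(\pi(Q))=\rho$. Take $S=Q-T$. $\square$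

**What happens for $\rho=0$.** Knowing only $r(R_m)<\eta_m$, we would have to shrink by a factor $\kappa_m\le\eta_{m+1}/\eta_m$ to reach spectral radius below $\eta_{m+1}$. As $\eta_m\to0$, the product of the $\kappa_m$ is $0$, hence $\sum(1-\kappa_m)=\infty$. The bound for the $m$-th step is $(1-\kappa_m)\|R_m\|+\varepsilon_m$, and $\|R_m\|\ge\|\pi(T)\|$ stays away from $0$ unless $T\in\mathcal I$. These bounds are not summable, and nothing forces convergence.

So shrinking is too expensive: it costs a multiple of the norm. We need a path from $T$ to an element of small spectral radius whose length is bounded by a multiple of the spectral radius of $T$, and along which the spectral radius modulo $\mathcal I$ stays small.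

## 7. Weights, gradings and the distance to the nilpotents

In this section $\mathcal A$ is a von Neumann algebra.

**Definition (grading).** A grading is a family $(P_i)_{i\in\mathbb Z}$ of mutually orthogonal projections in $\mathcal A$, finitely many nonzero, with $\sum P_i=1$. For $z\in\mathcal A$ and $d\in\mathbb Z$ put $E_d(z)=\sum_iP_{i+d}zP_i$, the part of $z$ that raises the degree by $d$.

Then $z=\sum_dE_d(z)$. Since the summands of $E_d(z)$ have orthogonal ranges and orthogonal initial spaces, $\|E_d(z)\|=\max_i\|P_{i+d}zP_i\|\le\|z\|$. The same computation with the projections $\pi(P_i)$ gives $\|\pi(E_d(z))\|\le\|\pi(z)\|$. A sum $\sum_{d\ge1}E_d(z)$ raises degrees strictly, so it is nilpotent, because only finitely many degrees occur.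

If $r(x)<\eta$, then $x$ has norm at most $\eta$ in a suitable equivalent Hilbert norm $\|a^{-1/2}\xi\|$. This is what the inequality $xax^*\le\eta^2a$ says. Cutting the spectrum of $a$ into the scales $[4^i,4^{i+1})$ gives a grading for which the parts of $x$ that do not raise the degree are small in the original norm.

**Lemma 8.** Let $a\ge0$ be invertible with finite spectrum and $xax^*\le\eta^2a$, $\eta>0$. Put $P_i=\chi_{[4^i,4^{i+1})}(a)$, $g=\sum_i2^iP_i$ and $y=g^{-1}xg$. Then $\|y\|\le2\eta$, $\|\pi(y)\|\le2\|\pi(a^{-1/2}xa^{1/2})\|$, $E_d(x)=2^dE_d(y)$ for all $d$, and $\|E_{-d}(x)\|\le2^{1-d}\eta$ for $d\ge0$.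

*Proof.* From $a^{-1/2}xax^*a^{-1/2}\le\eta^2$ we get $\|a^{-1/2}xa^{1/2}\|\le\eta$. On the range of $P_i$ the spectrum of $a^{1/2}$ lies in $[2^i,2^{i+1})$, so $g$ commutes with $a$ and $g\le a^{1/2}\le2g$. In
$$y=(g^{-1}a^{1/2})\,(a^{-1/2}xa^{1/2})\,(a^{-1/2}g)$$
the outer factors have norms at most $2$ and $1$. This gives both norm bounds. From $x=gyg^{-1}$ we get $P_{i+d}xP_i=2^{i+d}2^{-i}P_{i+d}yP_i$, that is, $E_d(x)=2^dE_d(y)$. Hence $\|E_{-d}(x)\|=2^{-d}\|E_{-d}(y)\|\le2^{-d}\cdot2\eta$. $\square$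

For example, let $\mathcal A=M_2$, $x=\begin{pmatrix}0&4\\0&0\end{pmatrix}$, $\eta=1$ and $a=1+xx^*=\mathrm{diag}(17,1)$. Then $xax^*=xx^*\le a$. As $17\in[16,64)$ and $1\in[1,4)$, the vector $e_1$ has degree $2$ and $e_2$ has degree $0$; $x=E_2(x)$ raises the degree by $2$, $g=\mathrm{diag}(4,1)$, and $y=\begin{pmatrix}0&1\\0&0\end{pmatrix}$.

The weights that occur naturally are infinite sums and need not have finite spectrum. The next lemma repairs this; here Lemma 4 enters.

**Lemma 9.** Let $b\ge0$ be invertible, $xbx^*\le\eta_1^2b$ and $0<\eta_1<\eta$. For all sufficiently small $\varepsilon_0\in(0,1)$ there is an invertible $a\ge0$ with finite spectrum such that $(1-\varepsilon_0)b\le a\le(1+\varepsilon_0)b$ and $xax^*\le\eta^2a$. If moreover $\pi(xbx^*)\le\theta^2\pi(b)$, then $\pi(xax^*)\le\frac{1+\varepsilon_0}{1-\varepsilon_0}\theta^2\pi(a)$.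

*Proof.* By Lemma 4 choose $a=a^*$ with finite spectrum and $\|a-b\|\le\varepsilon_0\min\sigma(b)$. As $\min\sigma(b)\cdot 1\le b$, this gives $-\varepsilon_0b\le a-b\le\varepsilon_0b$; in particular $a\ge(1-\varepsilon_0)b$ is positive and invertible. Then
$$xax^*\le(1+\varepsilon_0)xbx^*\le(1+\varepsilon_0)\eta_1^2b\le\tfrac{1+\varepsilon_0}{1-\varepsilon_0}\eta_1^2a\le\eta^2a$$
as soon as $\varepsilon_0$ is small. The same chain in the quotient, with $\theta$ in place of $\eta_1$ and without the last inequality, gives the second claim. $\square$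

**Proposition 10.** If $x\in\mathcal A$ and $r(x)<\eta$, there is a nilpotent $N\in\mathcal A$ with $\|x-N\|\le4\eta$.

*Proof.* Let $r(x)<\eta_1<\eta$ and $b=\sum_{j\ge0}\eta_1^{-2j}x^jx^{*j}$, which converges in norm since $r(x)<\eta_1$. Then $b\ge1$, and shifting the index gives $xbx^*=\eta_1^2(b-1)\le\eta_1^2b$. Take $a$ from Lemma 9 and the grading from Lemma 8. Then $N=\sum_{d\ge1}E_d(x)$ is nilpotent, and $\|x-N\|\le\sum_{d\ge0}\|E_{-d}(x)\|\le\sum_{d\ge0}2^{1-d}\eta=4\eta$. $\square$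

## 8. Lowering the spectral radius at the price of the spectral radius

Proposition 10 removes from $x=T$ the part of degree at most $0$, at a price of $4r(T)$ plus a little. But the removed part need not be in $\mathcal I$, so we must glue: use the nearly nilpotent element where $u=1$ and $T$ modulo $\mathcal I$. For Lemma 7 we need a path along which powers stay small modulo $\mathcal I$, and the straight path can fail.

**Example: the straight path against a curved one.** Let $\mathcal A$ be the bounded sequences in $M_2$, $\mathcal I$ the null sequences, $T$ the constant sequence $\begin{pmatrix}1&1\\-1&-1\end{pmatrix}$, and let us choose by hand the grading in which $e_1$ has degree $1$ and $e_2$ degree $0$. Then $T^2=0$, and the upper right entry is the part of degree $1$. Multiply the parts of degree $0$ and $-1$ by $s$: the matrix $\begin{pmatrix}s&1\\-s&-s\end{pmatrix}$ has trace $0$ and determinant $s(1-s)$, so its eigenvalues have modulus $\sqrt{s(1-s)}$, which is $\frac12$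 at $s=\frac12$. Multiply instead the part of degree $0$ by $s$ and the part of degree $-1$ by $s^2$: the matrix $\begin{pmatrix}s&1\\-s^2&-s\end{pmatrix}$ has trace and determinant $0$, and is nilpotent for every $s$.

The second path is the one to use.

**Lemma 11.** Let $\mathcal A$ be a von Neumann algebra, $\mathcal I$ a proper ideal, $r(T)<\eta$, $r_{\mathcal I}(T)=0$, $0<\eta'<\eta$ and $\varepsilon>0$. Then there is $S\in\mathcal I$ with $\|S\|\le4\eta+\varepsilon$ and $r(T+S)<\eta'$.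

*Proof.* **Step 1: one weight that serves both norms.** We want a grading for which the rescaled element $y$ of Lemma 8 has norm at most $2\eta$ in $\mathcal A$ and is much smaller, at most $\eta'/4$, in $\mathcal A/\mathcal I$. Put $\theta=\eta'/16$ and choose $\eta_1$ with $\max\{r(T),\theta\}<\eta_1<\eta$. As $r_{\mathcal I}(T)=0$, there is $n\ge1$ with $\|\pi(T^j)\|\le(\theta/2)^j$ for $j\ge n$. Let
$$w_j=\theta^{-2j}\ (j\le n),\qquad w_j=\theta^{-2n}\eta_1^{-2(j-n)}\ (j>n),\qquad b=\sum_{j\ge0}w_jT^jT^{*j}.$$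
The sum converges in norm as $\eta_1>r(T)$, and $b\ge w_0=1$. We have $w_j=\theta^2w_{j+1}$ for $j<n$ and $w_j=\eta_1^2w_{j+1}$ for $j\ge n$; since $\theta<\eta_1$, always $w_j\le\eta_1^2w_{j+1}$. Therefore
$$TbT^*=\sum_jw_jT^{j+1}T^{*(j+1)}\le\eta_1^2b .$$
In the quotient we do better. The terms with $j<n$ add up to at most $\theta^2\pi(b)$. For $j\ge n$,
$$\|w_j\pi(T^{j+1}T^{*(j+1)})\|\le\theta^{-2n}\eta_1^{-2(j-n)}(\theta/2)^{2j+2}=\theta^2\,4^{-(j+1)}(\theta/\eta_1)^{2(j-n)}\le\theta^2\,4^{-(j+1)},$$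
and these add up to at most $\theta^2/3$. As $\pi(b)\ge1$,
$$\pi(TbT^*)\le\theta^2\pi(b)+\tfrac{\theta^2}3\le\tfrac43\theta^2\pi(b).$$
Lemma 9 with some $\varepsilon_0\le\frac12$, so that $\frac{1+\varepsilon_0}{1-\varepsilon_0}\le3$, gives an invertible $a\ge0$ with finite spectrum, $TaT^*\le\eta^2a$ and $\pi(TaT^*)\le4\theta^2\pi(a)$. The last inequality says $\|\pi(a^{-1/2}Ta^{1/2})\|\le2\theta$. With $P_i$, $g$, $y$ from Lemma 8 for $x=T$,
$$\|y\|\le2\eta,\qquad\|\pi(y)\|\le4\theta .$$

**Step 2: the path before conjugation.** For $s\in(0,1]$ let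
$$y_s=sE_0(y)+\sum_{d\ne0}s^{|d|}E_d(y)=\Big(\sum_ds^{|d|}E_d(y)\Big)-(1-s)E_0(y).$$
The purpose of this step is to see that $y_s$ stays small modulo $\mathcal I$ for all $s$, and is small in $\mathcal A$ for small $s$. Let $s<1$, and let $U_\phi=\sum_je^{i\phi j}P_j$, a unitary with $U_\phi yU_\phi^*=\sum_de^{i\phi d}E_d(y)$. The Poisson kernel
$$k_s(\phi)=\frac{1-s^2}{1-2s\cos\phi+s^2}$$
is positive, has mean $1$, and $\frac1{2\pi}\int_0^{2\pi}k_s(\phi)e^{i\phi d}\,d\phi=s^{|d|}$. So
$$\sum_ds^{|d|}E_d(y)=\frac1{2\pi}\int_0^{2\pi}k_s(\phi)\,U_\phi yU_\phi^*\,d\phi$$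
is an average of unitary conjugates of $y$, and its norm modulo $\mathcal I$ is at most $\|\pi(y)\|$. For $s=1$ the sum is $y$ itself. Together with $\|\pi(E_0(y))\|\le\|\pi(y)\|$ this gives
$$\|\pi(y_s)\|\le2\|\pi(y)\|\le8\theta=\tfrac{\eta'}2\qquad(0<s\le1).\tag{7}$$
For $s\le\frac12$ the triangle inequality gives
$$\|y_s\|\le\Big(s+\frac{2s}{1-s}\Big)\|y\|\le5s\cdot2\eta=10s\eta.$$
Fix $s_0\in(0,\frac12]$ with $10s_0\eta\le\frac{\eta'}2$; so $\|y_{s_0}\|\le\frac{\eta'}2$.

**Step 3: the path from $T$, and its length.** Let $g_s=\sum_i(2/s)^iP_i$ and $T_s=g_sy_sg_s^{-1}$. Then $E_d(T_s)=(2/s)^dE_d(y_s)$, and with $E_d(T)=2^dE_d(y)$ we get, for $d>0$,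
$$E_d(T_s)=E_d(T),\qquad E_0(T_s)=sE_0(T),\qquad E_{-d}(T_s)=s^{2d}E_{-d}(T).$$
So $s\mapsto T_s$ is norm continuous, $T_1=T$, and by Lemma 8
$$\|T_s-T\|\le\sum_{d\ge0}\|E_{-d}(T)\|\le\sum_{d\ge0}2^{1-d}\eta=4\eta .$$
The factor $s^{|d|}$ was chosen so that conjugation by $g_s$ restores the parts of positive degree exactly. These may be large, and are never touched.

**Step 4: powers along the path.** Let $L$ be the difference of the largest and smallest $i$ with $P_i\ne0$. For $s\in[s_0,1]$ we have $\|g_s\|\|g_s^{-1}\|=(2/s)^L\le M_0:=(2/s_0)^L$. As $T_s^J=g_sy_s^Jg_s^{-1}$, (7) and the choice of $s_0$ give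
$$\|\pi(T_s)^J\|\le M_0(\eta'/2)^J\quad(s_0\le s\le1),\qquad\|T_{s_0}^J\|\le M_0(\eta'/2)^J.$$
Choose $J$ with $2^J>M_0$. Then all these numbers are less than $\eta'^J$.

**Step 5: gluing.** Apply Lemma 7 to $X(t)=T_{1-t(1-s_0)}$, with $J_0=J$ and $\gamma=\eta'^J$. It gives $R$ with $R-T\in\mathcal I$, $\|R-T\|\le4\eta+\varepsilon$ and $\|R^J\|<\eta'^J$, so $r(R)<\eta'$. Take $S=R-T$. $\square$

**Iterating Lemma 11 is not enough.** With a summable sequence $\eta_m$, Lemma 11 yields $T_m\in T+\mathcal I$ that converge in norm to some $T_\infty\in T+\mathcal I$, and $r(T_m)\to0$. But this alone does not imply $r(T_\infty)=0$. On $\ell^2$ let $We_n=2^{-\nu(n)}e_{n+1}$, where $2^{\nu(n)}$ is the largest power of $2$ dividing $n$, and let $W_k$ be obtained by replacing the weights with $\nu(n)=k$ by $0$. Then $\|W-W_k\|=2^{-k}$. Among any $2^{k+1}$ consecutive integers one satisfies $\nu(n)=k$, so $W_k^{2^{k+1}}=0$. Yet for $l=2^k-1$ we have $\|W^l\|\ge\prod_{n=1}^{l}2^{-\nu(n)}=2^{-\nu(l!)}=2^{-(l-k)}$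 by Legendre's formula ($\nu(l!)$ is $l$ minus the number of binary ones of $l$). So $\|W^l\|^{1/l}\ge\frac12$ and $r(W)\ge\frac12$.

In Theorem 2 this was avoided by part (c) of Lemma 7, because $\|X(t)^j\|\le\|X(0)^j\|$ on the scaling path. On the path $T_s$ we have no such bound. Instead, between two uses of Lemma 11 we shall freeze a corner and make $T_m$ block triangular, so that Lemma 3 can be applied to the limit.

## 9. Almost invariant projections in the ideal

**Lemma 12.** Let $\mathcal A$ be a von Neumann algebra, $\mathcal I$ a proper ideal, $r(R)<\eta$, $F\subset\mathcal I$ finite and $\varepsilon>0$. There is a projection $p\in\mathcal I$ with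

(a) $\|(1-p)Rp\|\le2\eta$;
(b) $r(pRp)<\eta$ and $r((1-p)R(1-p))<\eta$;
(c) $\|z(1-p)\|\le\varepsilon$ for $z\in F$.

*Proof.* **Step 1: a weight that is small modulo $\mathcal I$ and large on $F$.** Let $r(R)<\eta_1<\eta_2<\eta$, $h=\sum_{z\in F}z^*z\in\mathcal I$, and
$$a_0=\sum_{j\ge0}\eta_1^{-2j}R^jR^{*j}\ge1,\qquad a_1=\sum_{j\ge0}\eta_1^{-2j}R^jhR^{*j}\in\mathcal I,\quad a_1\ge h .$$
Choose $i_0\in\mathbb Z$ with $t:=4^{i_0}\le\varepsilon^2/2$, then $0<\kappa\le t/(4\|a_0\|)$, and put $b=a_1+\kappa a_0$. Then $b\ge\kappa$ is invertible. As $Ra_0R^*=\eta_1^2(a_0-1)$ and $Ra_1R^*=\eta_1^2(a_1-h)$,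
$$RbR^*=\eta_1^2(b-h-\kappa)\le\eta_1^2b .$$
Lemma 9 gives $a$ with finite spectrum, $\frac12b\le a\le\frac32b$ and $RaR^*\le\eta_2^2a$. Let $P_i$ be as in Lemma 8 (with $x=R$ and $\eta_2$) and put
$$p=\chi_{[t,\infty)}(a)=\sum_{i\ge i_0}P_i .$$

**Step 2: $p\in\mathcal I$.** As $\pi(a_1)=0$, we have $\|\pi(a)\|\le\frac32\kappa\|a_0\|\le\frac38t$. Let $f$ be continuous with $f=0$ on $[0,\frac38t]$ and $f=1$ on $[t,\infty)$. Then $\pi(f(a))=f(\pi(a))=0$, so $p=pf(a)\in\mathcal I$.

**Step 3: (a).** The operator $(1-p)Rp$ maps degrees $\ge i_0$ to degrees $<i_0$, so it lowers degrees: $(1-p)Rp=\sum_{d\ge1}(1-p)E_{-d}(R)p$. By Lemma 8 its norm is at most $\sum_{d\ge1}2^{1-d}\eta_2=2\eta_2\le2\eta$.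

**Step 4: (b).** As $p$ commutes with $a$,
$$a^{-1/2}(1-p)R(1-p)a^{1/2}=(1-p)\,a^{-1/2}Ra^{1/2}\,(1-p)$$
has norm at most $\eta_2$, so $r((1-p)R(1-p))\le\eta_2<\eta$. The same holds with $p$ in place of $1-p$.

**Step 5: (c).** From $h\le a_1\le b\le2a$ we get, for $z\in F$, $(1-p)z^*z(1-p)\le(1-p)h(1-p)\le2(1-p)a(1-p)\le2t\le\varepsilon^2$. $\square$

## 10. Triangularization and proof of Theorem 1

Let $T$ be as in Theorem 1. Fix $\varepsilon>0$, $\eta_0>r(T)$ and numbers $\eta_0>\eta_1>\eta_2>\cdots>0$ with $\sum\eta_m<\infty$.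

**Step 1: what is constructed.** We construct projections $0=p_0\le p_1\le p_2\le\cdots$ in $\mathcal I$ and elements $T_0=T,T_1,T_2,\dots$ of $\mathcal A$ such that, with $q_m=1-p_m$ and $e_m=p_m-p_{m-1}$,

1. $T_m-T\in\mathcal I$, and $q_kT_mp_k=0$ for $k\le m$;
2. $r(q_mT_mq_m)<\eta_m$.

For $m=0$ both hold, since $p_0=0$ and $r(T)<\eta_0$.

**Step 2: from stage $m$ to stage $m+1$.** The aim is to work only in the corner not yet used, first lowering the spectral radius there and then cutting off a new block. Let $\mathcal A_m=q_m\mathcal Aq_m$ and $\mathcal I_m=\mathcal I\cap\mathcal A_m$. As $p_m\in\mathcal I$ and $1\notin\mathcal I$, we have $q_m\notin\mathcal I$. So $\mathcal A_m$ is a nonzero von Neumann algebra and $\mathcal I_m$ is a proper ideal of it. The kernel of $\pi$ on $\mathcal A_m$ is $\mathcal I_m$, so $\mathcal A_m/\mathcal I_m$ embeds isometrically in $\mathcal A/\mathcal I$, and norms modulo $\mathcal I_m$ can be computed with $\pi$. Let $X=q_mT_mq_m$. Since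 $\pi(q_m)=1$, $\pi(X)=\pi(T_m)=\pi(T)$; so $r_{\mathcal I_m}(X)=0$, and $r(X)<\eta_m$.

*Lowering.* Lemma 11 in $\mathcal A_m$, with $\eta=\eta_m$ and $\eta'=\eta_{m+1}$, gives $S_{m+1}\in\mathcal I_m$ with $\|S_{m+1}\|\le5\eta_m$ (for $m=0$ also $\|S_1\|\le4\eta_0+\frac\varepsilon2$) such that $R:=X+S_{m+1}$ has $r(R)<\eta_{m+1}$. Again $\pi(R)=\pi(T)$.

*Cutting.* For $1\le j\le m+1$ pick $z_j\in\mathcal I_m$ with $\|R^j-z_j\|\le\|\pi(T^j)\|+\frac1{2(m+1)}$. Lemma 12 in $\mathcal A_m$, applied to $R$, $\eta_{m+1}$, $F=\{z_1,\dots,z_{m+1}\}$ and tolerance $\frac1{2(m+1)}$, gives a projection $p\in\mathcal I_m$. Put $p_{m+1}=p_m+p\in\mathcal I$, so $e_{m+1}=p$ and $q_{m+1}=q_m-p$. Then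
$$\|q_{m+1}Rp\|\le2\eta_{m+1},\qquad r(pRp)<\eta_{m+1},\qquad r(q_{m+1}Rq_{m+1})<\eta_{m+1},\tag{8}$$
$$\|R^jq_{m+1}\|\le\|(R^j-z_j)q_{m+1}\|+\|z_jq_{m+1}\|\le\|\pi(T^j)\|+\tfrac1{m+1}\qquad(1\le j\le m+1).\tag{9}$$

*Correcting.* Define $T_{m+1}=T_m+C_{m+1}$ with $C_{m+1}=S_{m+1}-q_{m+1}Rp\in\mathcal I_m$. Then
$$\|T_{m+1}-T_m\|\le5\eta_m+2\eta_{m+1}.\tag{10}$$

**Step 3: properties 1 and 2 persist.** Clearly $T_{m+1}-T\in\mathcal I$. For $k\le m$ we have $q_mp_k=0$ and $C_{m+1}\in q_m\mathcal Aq_m$, so $q_kT_{m+1}p_k=q_kT_mp_k=0$. Next, $q_mT_{m+1}q_m=X+C_{m+1}=R-q_{m+1}Rp$. Since $q_{m+1}=q_{m+1}q_m$, $p=q_mp$ and $q_mT_{m+1}p_m=0$,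
$$q_{m+1}T_{m+1}p_{m+1}=q_{m+1}(q_mT_{m+1}p_m)+q_{m+1}(R-q_{m+1}Rp)p=0 .$$
As $pq_{m+1}=0$, we get $q_{m+1}T_{m+1}q_{m+1}=q_{m+1}Rq_{m+1}$, of spectral radius less than $\eta_{m+1}$ by (8). So 1 and 2 hold at stage $m+1$. We also record
$$B_{m+1}:=e_{m+1}T_{m+1}e_{m+1}=p(R-q_{m+1}Rp)p=pRp,\qquad r(B_{m+1})<\eta_{m+1}.\tag{11}$$

**Step 4: powers of the remaining corner.** The purpose is to carry (9), a statement about powers of $R$, over to powers of the compression $q_{m+1}T_{m+1}q_{m+1}$. Let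
$$M=1+\|T\|+\sum_{m\ge0}(5\eta_m+2\eta_{m+1}).$$
By (10) it bounds all $\|T_m\|$, and, since $\|R\|\le\|T_m\|+5\eta_m$ at stage $m$, it bounds the norms of all the elements $R$. Write $q=q_{m+1}$; then $p+q=q_m$ is the unit of $\mathcal A_m$, and for $n\ge 2$
$$qR^nq=(qRp)R^{n-1}q+(qRq)(qR^{n-1}q).$$
So $\Gamma_n:=qR^nq-(qRq)^n$ satisfies $\Gamma_1=0$ and $\Gamma_n=(qRp)R^{n-1}q+(qRq)\Gamma_{n-1}$, whence
$$qR^jq-(qRq)^j=\sum_{i=0}^{j-2}(qRq)^i(qRp)R^{j-1-i}q .$$
Each of the $j-1$ terms has norm at most $2\eta_{m+1}M^{j-1}$ by (8). With (9), for $1\le j\le m+1$,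
$$\|(q_{m+1}T_{m+1}q_{m+1})^j\|\le\|\pi(T^j)\|+\tfrac1{m+1}+2jM^{j-1}\eta_{m+1}.\tag{12}$$

**Step 5: the limit, and nilpotent diagonal blocks.** By (10), $T_m\to T_\infty$ in norm, $T_\infty-T\in\mathcal I$, and $q_kT_\infty p_k=0$ for all $k$. For $l>k$ we have $C_l\in q_{l-1}\mathcal Aq_{l-1}$ and $q_{l-1}e_k=0$, so later corrections do not change the $k$-th diagonal block: $e_kT_\infty e_k=e_kT_ke_k=B_k$ for $k\ge1$. By (11) and Proposition 10 in $e_k\mathcal Ae_k$ (if $e_k=0$, all terms are $0$),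
$$B_k=N_k+D_k,\qquad N_k\text{ nilpotent},\quad\|D_k\|\le4\eta_k,\quad D_k\in e_k\mathcal Ae_k\subset\mathcal I .$$
Hence $D=\sum_{k\ge1}D_k$ converges in norm, $D\in\mathcal I$, $\|D\|=\sup_k\|D_k\|\le4\eta_1$, and $D$ commutes with every $p_k$. Put
$$Q=T_\infty-D,\qquad S=T-Q=(T-T_\infty)+D\in\mathcal I .$$

**Step 6: $Q$ is quasinilpotent.** For every $k$, $q_kQp_k=q_kT_\infty p_k-q_kDp_k=0$, and $e_kQe_k=B_k-D_k=N_k$ is nilpotent for $k\ge1$. So Lemma 3 applies:
$$r(Q)\le\|(q_kQq_k)^j\|^{1/j}\qquad\text{for all }k,j\ge1.\tag{13}$$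
It remains to compare $q_kQq_k$ with $q_kT_kq_k$. As $q_kDq_k=\sum_{i>k}D_i$ has norm at most $4\eta_{k+1}$,
$$\|q_kQq_k-q_kT_kq_k\|\le\|T_\infty-T_k\|+4\eta_{k+1}=:\zeta_k\to0 .$$
The number $M'=M+4\eta_1$ bounds $\|Q\|$ and all $\|T_k\|$, and $\|\alpha^j-\beta^j\|\le jM'^{\,j-1}\|\alpha-\beta\|$ whenever $\|\alpha\|,\|\beta\|\le M'$. With (12) for $m+1=k\ge j$,
$$\|(q_kQq_k)^j\|\le\|\pi(T^j)\|+\tfrac1k+2jM^{j-1}\eta_k+jM'^{\,j-1}\zeta_k .$$
Fix $j$ and let $k\to\infty$ in (13): $r(Q)\le\|\pi(T^j)\|^{1/j}$. This holds for every $j$, and the right side tends to $r_{\mathcal I}(T)=0$. Hence $r(Q)=0$.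

**Step 7: the norm of $S$.** The first correction satisfies $\|C_1\|\le4\eta_0+\frac\varepsilon2+2\eta_1$, and the later ones satisfy (10). Therefore
$$\|S\|\le\|T_\infty-T\|+\|D\|\le\Big(4\eta_0+\frac\varepsilon2\Big)+7\sum_{m\ge1}\eta_m+4\eta_1 .$$
Start with $\eta_0=r(T)+\frac\varepsilon{16}$ and $(\eta_m)_{m\ge1}$ so small that $7\sum_{m\ge1}\eta_m+4\eta_1\le\frac\varepsilon4$. Then $\|S\|\le4r(T)+\varepsilon$, and the proof of Theorem 1 is complete. $\blacksquare$
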